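\title{Alternating sums over compositions and the KdV hierarchy}

\begin{abstract}
We prove a conjectured identity for an alternating sum over the compositions
$(n_1,\dots,n_k)$ of an integer $n$, in which each composition is weighted by
$\prod_j (4^{n_j}n_j!\,(n_j-1)!)^{-1}\prod_j(n_j+n_{j+1})^{-1}$ and by a product
of $d$ power sums of odd integers. The sum is a Taylor coefficient of a flow
of the KdV hierarchy started at a pure exponential, and the identity follows by
counting degrees of differential polynomials. The power sums may be replaced by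
arbitrary odd polynomials. For $d=1$ we evaluate the sum for every weight and show
that odd polynomials are the only weights for which it vanishes for all large $n$.
The proof uses only formal power series.
\end{abstract}

\section{The identity}\label{sec:intro}

A \emph{composition} of $n\ge1$ is a sequence $c=(n_1,\dots,n_k)$ of positive
integers with sum $n$. Put $b_q=4^q\,q!\,(q-1)!$ for $q\ge1$, so that $b_1=4$,
$b_2=32$, $b_3=768$, and give each composition the signed mass
\[
\mu(n_1,\dots,n_k)=\frac{4\,(-1)^{k-1}}{\prod_{j=1}^{k}b_{n_j}\ \prod_{j=1}^{k-1}(n_j+n_{j+1})}.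
\]
Let $K$ be a field of characteristic $0$. A \emph{weight} is a function
$w\colon\mathbb Z_{>0}\to K$; it defines the additive statistic
$w[c]=\sum_{j=1}^k w(n_j)$ on compositions. For weights $w_1,\dots,w_d$ we study
the mixed moment
\[
L_n(w_1,\dots,w_d)=\sum_{c}\mu(c)\prod_{\ell=1}^d w_\ell[c],
\]
where $c$ runs over all compositions of $n$. We write $L_n(m^3)$ for $L_n(w)$ with
$w(m)=m^3$, and so on. The weights of the original problem are the power sums
\[
S_\lambda(m)=\sum_{i=1}^m(2i-1)^{2\lambda}.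
\]

\begin{theorem}\label{thm:conj}
Let $n\ge1$, $d\ge1$, and let $\lambda_1,\dots,\lambda_d$ be nonnegative integers. Then
\[
L_n(S_{\lambda_1},\dots,S_{\lambda_d})=
\begin{cases}
0&\text{if }\lambda_1+\dots+\lambda_d<n-1,\\[2pt]
n^{d-2}\prod_{\ell=1}^d\binom{2\lambda_\ell}{\lambda_\ell}&\text{if }\lambda_1+\dots+\lambda_d=n-1.
\end{cases}
\]
\end{theorem}

For positive $\lambda_1,\dots,\lambda_d$ this is Conjecture~1.1 of \cite{CI}. The
case $d=1$ is known; our proof does not use it.

The masses for $n=2$ and $n=3$ are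
\[
\mu(2)=\tfrac18,\quad \mu(1,1)=-\tfrac18;\qquad
\mu(3)=\tfrac1{192},\quad \mu(1,2)=\mu(2,1)=-\tfrac2{192},\quad\mu(1,1,1)=\tfrac3{192}.
\]
In both cases the total mass is $0$. This holds for every $n\ge2$, and it is
the property that singles out the constants $b_q$ (Section~\ref{sec:initial}).
Theorem~\ref{thm:conj} says how far the cancellation extends to moments and gives the
first moments that survive. For $n=3$ the statistic $S_1[c]$ takes the values
$35,11,11,3$ and $S_2[c]$ the values $707,83,83,3$, so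
\[
L_3(S_1)=\tfrac{35-44+9}{192}=0,\qquad
L_3(S_2)=\tfrac{707-332+9}{192}=2,\qquad
L_3(S_1,S_1)=\tfrac{1225-484+27}{192}=4,
\]
in agreement with $3^{-1}\binom42=2$ and $3^0\binom21\binom21=4$. For $d=1$ the
surviving value is the Catalan number $\frac1{\lambda+1}\binom{2\lambda}\lambda$.
The power of $n$ can be guessed from the case $\lambda_\ell=0$: since $S_0(m)=m$ and
$S_0[c]=n$, each additional weight $S_0$ multiplies $L_n$ by $n$.

Only three properties of $S_\lambda$ matter: it is an odd polynomial, its degree is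
$2\lambda+1$, and its leading coefficient is $4^\lambda/(2\lambda+1)$.

\begin{theorem}\label{thm:main}
Let $n\ge1$, $d\ge1$, and for $1\le\ell\le d$ let
$P_\ell(m)=\sum_{j=0}^{\lambda_\ell}p_{\ell,j}\,m^{2j+1}$ be an odd polynomial over $K$,
where $\lambda_\ell\ge0$. Put $p_\ell=p_{\ell,\lambda_\ell}$ and
$\Lambda=\lambda_1+\dots+\lambda_d$. Then
\[
L_n(P_1,\dots,P_d)=
\begin{cases}
0&\text{if }\Lambda<n-1,\\[2pt]
n^{d-2}\prod_{\ell=1}^d(2\lambda_\ell+1)\,4^{-\lambda_\ell}\,p_\ell\binom{2\lambda_\ell}{\lambda_\ell}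
&\text{if }\Lambda=n-1.
\end{cases}
\]
\end{theorem}

The coefficients $p_\ell$ are allowed to be $0$.

\begin{proof}[Proof of Theorem~\ref{thm:conj} from Theorem~\ref{thm:main}]
The map $S(x)\mapsto S(x)-S(x-1)$ sends $x^e$ to $ex^{e-1}+(\text{lower terms})$, so
it is a bijection from polynomials without constant term to all polynomials. Let
$S$ be the polynomial with $S(0)=0$ and $S(x)-S(x-1)=(2x-1)^{2\lambda}$. It has degree
$2\lambda+1$ and leading coefficient $4^\lambda/(2\lambda+1)$, and $S(m)=S_\lambda(m)$ for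
$m\ge1$ by induction on $m$. The polynomial $Q(x)=-S(-x)$ satisfies $Q(0)=0$ and
$Q(x)-Q(x-1)=S(1-x)-S(-x)=(1-2x)^{2\lambda}$. Hence $Q=S$, that is, $S$ is odd. With
$p_\ell=4^{\lambda_\ell}/(2\lambda_\ell+1)$ the $\ell$th factor in
Theorem~\ref{thm:main} becomes $\binom{2\lambda_\ell}{\lambda_\ell}$.
\end{proof}

For one weight, $L_n(w)$ is a linear form in $w(1),\dots,w(n)$, and its coefficients
can be found. Recall that the complete homogeneous symmetric polynomial
$h_j(y_1,\dots,y_n)$ is the sum of all monomials of degree $j$, so that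
$\sum_{j\ge0}h_j\,s^j=\prod_{i=1}^n(1-y_is)^{-1}$; we put $h_j=0$ for $j<0$.

\begin{theorem}\label{thm:one}
For every weight $w\colon\mathbb Z_{>0}\to K$ and every $n\ge1$,
\[
L_n(w)=\frac{4^{1-n}}{(n!)^2}\sum_{m=1}^n(-1)^{n-m}\binom{2n}{n-m}\,m\,w(m).
\]
In particular, $L_n(m^{2\lambda+1})=2\cdot4^{-n}\binom{2n}{n}\,
h_{\lambda+1-n}(1^2,2^2,\dots,n^2)$ for $\lambda\ge0$.
\end{theorem}

\begin{theorem}\label{thm:converse}
Let $w\colon\mathbb Z_{>0}\to K$ and $\lambda\ge0$. Then $L_n(w)=0$ for all
$n\ge\lambda+2$ if and only if $w$ is the restriction of an odd polynomial of degree at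
most $2\lambda+1$.
\end{theorem}

For $d\ge2$ the product $\prod_\ell w_\ell[c]$ couples different parts of $c$ and is no
longer an additive statistic, so Theorem~\ref{thm:one} does not give
Theorem~\ref{thm:main}. The next section shows on an example what replaces it.

\section{The method for two cubic weights}\label{sec:example}

We first replace the constants $1/b_m$ by variables. Throughout, $R$ is a commutative
$K$-algebra, $a_1,a_2,\dots\in R$, and $z$ is a formal variable. Put
$\alpha_m=a_mz^m$ and, for a composition $c=(n_1,\dots,n_k)$ of any positive integer,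
\[
\omega(c)=\frac{\alpha_{n_1}\cdots\alpha_{n_k}}{\prod_{j=1}^{k-1}(n_j+n_{j+1})},
\qquad
V=\sum_c(-1)^{k-1}\omega(c)\in zR[[z]].
\]
The sum runs over the compositions of all positive integers; it converges $z$-adically, as do
all infinite sums below. We use the derivation $\partial=2z\frac{d}{dz}$, also written as a
prime, so that $\partial z^m=2mz^m$, and we put
\[
u=2V'.
\]
If $z=e^{2x}$, then $\partial$ is $d/dx$ and $z$ is a pure exponential.

The moments $L_n$ are derivatives of $V$. Take $R=K[[t_1,\dots,t_d]]$,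
$a_m=b_m^{-1}\exp\bigl(\sum_\ell t_\ell w_\ell(m)\bigr)$ and
$\delta_\ell=\partial/\partial t_\ell$. Then
$\prod_ja_{n_j}=\prod_jb_{n_j}^{-1}\cdot\exp\bigl(\sum_\ell t_\ell w_\ell[c]\bigr)$, and therefore
\begin{equation}\label{eq:Lder}
L_n(w_1,\dots,w_d)=4\,[z^n]\,\bigl(\delta_d\cdots\delta_1V\bigr)\big|_{t=0},
\end{equation}
where $[z^n]$ denotes the coefficient of $z^n$.

Consider $w_1=w_2=m^3$. One variable $t$ suffices: with $a_m=e^{tm^3}/b_m$ and
$\delta=d/dt$ we have $\sum_nL_n(m^3,m^3)z^n=4\,\delta^2V|_{t=0}$. We use two facts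
that are proved later.
\begin{itemize}
\item[(A)] At $t=0$ we have $V=z/4$, hence $u=z$ (Proposition~\ref{prop:initial}).
\item[(B)] Whenever $\delta a_m=m^3a_m$ for all $m$, we have
$\delta V=\frac1{16}(3u^2+u'')$ (by \eqref{eq:flow} and Lemma~\ref{lem:diffpoly}).
\end{itemize}
Fact (B) can be tested modulo $z^3$. There $V=\alpha_1+\alpha_2-\frac12\alpha_1^2$, so
$\delta V=\alpha_1+8\alpha_2-\alpha_1^2$ and $u=4\alpha_1+8\alpha_2-4\alpha_1^2$. Then
$u''=16\alpha_1+128\alpha_2-64\alpha_1^2$ and $3u^2=48\alpha_1^2$, whose sum is $16\,\delta V$.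

The point of (B) is that the $a_m$ have disappeared: applying $2\partial$ gives a closed
equation $\delta u=\frac18(6uu'+u''')$, the Korteweg--de Vries (KdV) equation up to scaling.
So (B) can be differentiated again. Since $\delta$ commutes with $\partial$,
\[
\delta^2V=\frac{6u\,\delta u+(\delta u)''}{16}
=\frac{36u^2u'+6uu'''+6(uu')''+\partial^5u}{128}.
\]
Now set $t=0$. By (A), $\partial^iu=2^iz$, so the four terms in the numerator are $72z^3$,
$48z^2$, $6(2z^2)''=192z^2$ and $32z$. Hence
\[
\sum_{n\ge1}L_n(m^3,m^3)\,z^n=z+\tfrac{15}2z^2+\tfrac94z^3 .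
\]
Direct summation agrees: $L_1=1$, $L_2=\frac{64-4}8=\frac{15}{2}$,
$L_3=\frac{729-324+27}{192}=\frac94$. For $n=4$ the masses of $(4)$, $(1,3)$, $(2,2)$,
$(1,1,2)$, $(1,2,1)$, $(1,1,1,1)$ are $1,-3,-9,12,8,-18$ divided by $9216$, and a
composition has the same mass as its reversal, so
\[
9216\,L_4=64^2-6\cdot28^2-9\cdot16^2+(24+8)\cdot10^2-18\cdot4^2=0 .
\]

The computation shows the mechanism. A monomial of degree $e$ in $u,u',u'',\dots$
becomes a multiple of $z^e$ at $u=z$, so vanishing for large $n$ is a bound on the degree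
of a differential polynomial. The first $\delta$ produces degree at most $2$, and the
second raises the degree by at most $1$. The top coefficient $\frac94$ comes from
$36u^2u'$, which involves only the terms $3u^2$ of $16\,\delta V$ and $6uu'$ of
$8\,\delta u$.

The general proof has the same steps. Section~\ref{sec:marking} computes $\delta V$ as a
sum of squares. Sections~\ref{sec:schrodinger} and~\ref{sec:diffpoly} show that for odd
polynomial weights this sum is a differential polynomial in $u$ and find its degree and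
top term. Section~\ref{sec:initial} proves (A), and Section~\ref{sec:proof} counts
degrees. Section~\ref{sec:one} treats the case of one weight.

\section{Marking a part}\label{sec:marking}

The denominators of $\omega(c)$ link only neighboring parts, so it is natural to sort
compositions by their first part. Let $f_m\in z^mR[[z]]$ be the sum of
$(-1)^{k-1}\omega(c)$ over all compositions $c$ with $n_1=m$. Then $V=\sum_mf_m$. If $c$ has
first part $m$ and $k\ge2$ parts, and $\bar c$ is obtained by deleting the first part, then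
$\omega(c)=\alpha_m\,\omega(\bar c)/(m+n_2)$. Summing over $\bar c$ gives
\begin{equation}\label{eq:rec}
f_m=\alpha_m\varphi_m,\qquad \varphi_m=1-\sum_{l\ge1}\frac{f_l}{l+m}.
\end{equation}
This linear system determines the $f_m$, in the following form, which we use twice.

\begin{lemma}\label{lem:unique}
Let $\gamma\in R[[z]]$ and $g_m\in z^mR[[z]]$ satisfy
$g_m=\alpha_m\bigl(\gamma-\sum_l\frac{g_l}{l+m}\bigr)$ for all $m\ge1$. Then
$g_m=\gamma f_m$ for all $m$.
\end{lemma}

\begin{proof}
By \eqref{eq:rec}, $e_m=g_m-\gamma f_m$ satisfies $e_m=-\alpha_m\sum_le_l/(l+m)$. If all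
$e_l$ lie in $z^NR[[z]]$, then all $e_m$ lie in $z^{N+1}R[[z]]$, because $z$ divides
$\alpha_m$. Hence all $e_m$ are $0$.
\end{proof}

A derivation acts on $\omega(c)$ by marking one part. The parts to the left of the mark and the parts
to the right of it then contribute independently.

\begin{lemma}\label{lem:marking}
Let $\delta$ be a $K$-linear derivation of $R$, extended coefficientwise to $R[[z]]$. Then
$\delta V=\sum_{m\ge1}(\delta\alpha_m)\,\varphi_m^2$.
\end{lemma}

\begin{proof}
For a composition $c$ with $r\ge1$ parts and first part $l$ put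
$\varepsilon_m(c)=(-1)^r\omega(c)/(l+m)$, and put $\varepsilon_m(\emptyset)=1$ for the
empty sequence. The sum of $\varepsilon_m(c)$ over all $c$, the empty one included, is
$1-\sum_lf_l/(l+m)=\varphi_m$. By the Leibniz rule, $\delta V$ is a sum over pairs
$(c,j)$ with $c=(n_1,\dots,n_k)$ and $1\le j\le k$, in which $\alpha_{n_j}$ is replaced by
$\delta\alpha_{n_j}$. Such pairs correspond bijectively to triples $(c^-,m,c^+)$ with
$m=n_j$, $c^-=(n_{j-1},\dots,n_1)$ and $c^+=(n_{j+1},\dots,n_k)$, where $c^\pm$ may be empty. Since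
$(-1)^{k-1}=(-1)^{j-1}(-1)^{k-j}$ and $\omega$ is invariant under reversal, the term of
$(c,j)$ equals $(\delta\alpha_m)\,\varepsilon_m(c^-)\,\varepsilon_m(c^+)$. Sum over $c^-$ and
$c^+$.
\end{proof}

\section{A Schr\"odinger equation}\label{sec:schrodinger}

If $\delta a_m=w(m)a_m$, Lemma~\ref{lem:marking} gives
$\delta V=\sum_mw(m)\alpha_m\varphi_m^2$. This expression still involves all the
$\varphi_m$, and we want to express it through $u$ alone. The formula for $\varphi_m$ makes sense
when $m$ is replaced by an indeterminate $\kappa$, which packs all $\varphi_m$ into one series: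
\[
\varphi(\kappa)=1-\sum_{l\ge1}\frac{f_l}{l+\kappa},\qquad \varphi(m)=\varphi_m .
\]
It lies in $\mathcal R[[z]]$, where $\mathcal R=R\otimes_KK(\kappa)$: each coefficient of
$z^n$ is a finite $R$-linear combination of $1$ and the fractions $1/(l+\kappa)$. The derivation
$\partial$ acts on $\mathcal R[[z]]$ and kills $\kappa$.

\begin{lemma}\label{lem:schr}
$\varphi''+2\kappa\varphi'+u\varphi=0$.
\end{lemma}

\begin{proof}
Put $g_l=f_l''-2lf_l'\in z^lR[[z]]$. Since $\frac{2\kappa}{l+\kappa}=2-\frac{2l}{l+\kappa}$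
and $2\sum_lf_l'=u$,
\begin{equation}\label{eq:chi}
\varphi''+2\kappa\varphi'=-\sum_l\frac{f_l''+2\kappa f_l'}{l+\kappa}=-u-\sum_l\frac{g_l}{l+\kappa}.
\end{equation}
The same computation is valid with a positive integer $m$ in place of $\kappa$. From
$\partial(z^my)=z^m(\partial+2m)y$ we get
$\partial(\partial-2m)(z^my)=z^m(\partial+2m)\partial y$ for $y\in R[[z]]$. Applying this to
$f_m=a_mz^m\varphi_m$ and using \eqref{eq:chi} at $\kappa=m$,
\[
g_m=\alpha_m(\varphi_m''+2m\varphi_m')=\alpha_m\Bigl(-u-\sum_l\frac{g_l}{l+m}\Bigr).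
\]
Lemma~\ref{lem:unique} with $\gamma=-u$ gives $g_m=-uf_m$, and the right side of
\eqref{eq:chi} becomes $-u\varphi$.
\end{proof}

In the variable $x$ with $z=e^{2x}$, Lemma~\ref{lem:schr} says that $y=e^{\kappa x}\varphi(\kappa)$
solves the Schr\"odinger equation $y''+uy=\kappa^2y$. This equation is even in $\kappa$, so
$e^{-\kappa x}\varphi(-\kappa)$ is a second solution. The product of the two solutions is free of the
factors $e^{\pm\kappa x}$ and is quadratic in $\varphi$, like the sum in
Lemma~\ref{lem:marking}. So we put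
\[
G=\varphi(\kappa)\,\varphi(-\kappa)\in\mathcal R[[z]].
\]
The denominators $l+m$ of the problem reappear in the partial fraction identity
$\frac1{(m+\kappa)(l-\kappa)}=\frac1{l+m}\bigl(\frac1{m+\kappa}+\frac1{l-\kappa}\bigr)$.
Expand the product and apply this identity to the double sum. The coefficient of
$\frac1{m+\kappa}$ is $-f_m+f_m\sum_l\frac{f_l}{l+m}=-f_m\varphi_m$, and by symmetry this is also the
coefficient of $\frac1{m-\kappa}$. Since
$\frac1{m+\kappa}+\frac1{m-\kappa}=-\frac{2m}{\kappa^2-m^2}$ and $f_m=\alpha_m\varphi_m$,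
\begin{equation}\label{eq:Gpf}
G=1+\sum_{m\ge1}\frac{2m\,\alpha_m\varphi_m^2}{\kappa^2-m^2}.
\end{equation}
Laurent expansion at $\kappa=\infty$ is a ring homomorphism $K(\kappa)\to K((\kappa^{-1}))$. It
extends $R$-linearly to $\mathcal R\to R((\kappa^{-1}))$, and we apply it to each coefficient of $z^n$.
From $(\kappa^2-m^2)^{-1}=\sum_{j\ge0}m^{2j}\kappa^{-2j-2}$ we obtain
\[
G=\sum_{j\ge0}G_j\,\kappa^{-2j},\qquad G_0=1,\qquad
G_{j+1}=2\sum_{m\ge1}m^{2j+1}\alpha_m\varphi_m^2\in R[[z]].
\]
Together with Lemma~\ref{lem:marking} this gives, for $p_0,\dots,p_\lambda\in K$,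
\begin{equation}\label{eq:flow}
\delta a_m=\Bigl(\sum_{j=0}^\lambda p_jm^{2j+1}\Bigr)a_m\ \text{ for all }m
\quad\Longrightarrow\quad
\delta V=\frac12\sum_{j=0}^\lambda p_j\,G_{j+1}.
\end{equation}
This is the only place where the oddness of the weights enters the proof of
Theorem~\ref{thm:main}: the expansion of $G$ contains the odd powers of $m$ and no others.

It remains to express $G_j$ through $u$. The constancy of the Wronskian of the two solutions
gives an equation that involves only $G$ and $u$.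

\begin{lemma}\label{lem:quad}
$2GG''-G'^2+4uG^2=4\kappa^2(G^2-1)$.
\end{lemma}

\begin{proof}
Write $\varphi=\varphi(\kappa)$ and $\psi=\varphi(-\kappa)$. By Lemma~\ref{lem:schr},
$\varphi''=-u\varphi-2\kappa\varphi'$ and $\psi''=-u\psi+2\kappa\psi'$. Let
$W=\varphi\psi'-\varphi'\psi-2\kappa\varphi\psi$; this is the Wronskian of $e^{\kappa x}\varphi$ and
$e^{-\kappa x}\psi$. Then
\[
W'=\varphi\psi''-\varphi''\psi-2\kappa(\varphi\psi)'
=2\kappa\varphi\psi'+2\kappa\varphi'\psi-2\kappa(\varphi\psi)'=0 .
\]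
As $\partial z^r=2rz^r$ and $2r$ is invertible for $r\ge1$, $W$ equals its constant term, which is
$-2\kappa$ because $\varphi$ and $\psi$ lie in $1+z\mathcal R[[z]]$. Hence
$\varphi\psi'-\varphi'\psi=2\kappa(G-1)$. It follows that
\[
G''=-2uG+2\varphi'\psi'+2\kappa(\varphi\psi'-\varphi'\psi)=-2uG+2\varphi'\psi'+4\kappa^2(G-1),
\]
\[
4G\varphi'\psi'=(\varphi\psi'+\varphi'\psi)^2-(\varphi\psi'-\varphi'\psi)^2=G'^2-4\kappa^2(G-1)^2 .
\]
Multiply the first identity by $2G$ and substitute the second:
\[
2GG''=-4uG^2+G'^2-4\kappa^2(G-1)^2+8\kappa^2G(G-1)=-4uG^2+G'^2+4\kappa^2(G^2-1).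
\qedhere
\]
\end{proof}

\section{Differential polynomials and their top terms}\label{sec:diffpoly}

To speak of the degree of $G_j$ in $u,u',u'',\dots$ we need an algebra in which these are
independent. Let $\mathcal U=K[u_0,u_1,u_2,\dots]$, graded by polynomial degree, so that
$\deg u_i=1$ for all $i$. Recall that a $K$-linear derivation of a polynomial algebra is determined by
its values on the generators and that these values are arbitrary. Let $D$ be the derivation
with $Du_i=u_{i+1}$; it maps homogeneous elements of degree $e$ to homogeneous elements of degree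
$e$. Let $\mathrm{ev}\colon\mathcal U\to R[[z]]$ be the $K$-algebra homomorphism with
$u_i\mapsto\partial^iu$. Then $\mathrm{ev}\circ D=\partial\circ\mathrm{ev}$.

\begin{lemma}\label{lem:diffpoly}
There are elements $\mathcal G_j\in\mathcal U$ $(j\ge0)$, independent of $R$ and of the $a_m$, with
$\mathrm{ev}(\mathcal G_j)=G_j$. Each $\mathcal G_j$ has degree at most $j$, and its component of degree $j$ is
$4^{-j}\binom{2j}{j}u_0^j$. Moreover $\mathcal G_1=\frac12u_0$ and $\mathcal G_2=\frac18(3u_0^2+u_2)$.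
\end{lemma}

\begin{proof}
For $j\ge0$ the coefficient of $\kappa^{-2j}$ in $\kappa^2(G^2-1)$ is
$2G_{j+1}+\sum_{i=1}^jG_iG_{j+1-i}$. So Lemma~\ref{lem:quad} gives
\[
8G_{j+1}=-4\sum_{i=1}^jG_iG_{j+1-i}
+\sum_{i=0}^j\bigl(2G_iG_{j-i}''-G_i'G_{j-i}'+4uG_iG_{j-i}\bigr).
\]
Define $\mathcal G_j$ by the same recursion from $\mathcal G_0=1$, with $D$ for $\partial$ and $u_0$ for
$u$. Then $\mathrm{ev}(\mathcal G_j)=G_j$ by induction. The case $j=0$ gives $8\mathcal G_1=4u_0$, and
$j=1$ gives $8\mathcal G_2=-4\mathcal G_1^2+2D^2\mathcal G_1+8u_0\mathcal G_1=3u_0^2+u_2$.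

Assume $\deg\mathcal G_i\le i$ for $i\le j$. In the recursion the terms without derivatives have
degree at most $j+1$ and the terms with derivatives have degree at most $j$. Hence
$\deg\mathcal G_{j+1}\le j+1$, and the components $\hat{\mathcal G}_i$ of degree $i$ of $\mathcal G_i$ satisfy
\[
2\hat{\mathcal G}_{j+1}+\sum_{i=1}^j\hat{\mathcal G}_i\hat{\mathcal G}_{j+1-i}
=u_0\sum_{i=0}^j\hat{\mathcal G}_i\hat{\mathcal G}_{j-i}.
\]
For $\hat{\mathcal G}=\sum_j\hat{\mathcal G}_js^j$ this says
$[s^{j+1}]\hat{\mathcal G}^2=u_0\,[s^j]\hat{\mathcal G}^2$ for all $j\ge0$, that is,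
$(1-su_0)\hat{\mathcal G}^2=1$. A power series with constant term $1$ has a unique square root with constant
term $1$, so $\hat{\mathcal G}=(1-su_0)^{-1/2}=\sum_j\binom{2j}j(su_0/4)^j$ by the binomial series.
\end{proof}

By \eqref{eq:flow}, the weight $m^{2j+1}$ moves $u$ by $\delta u=G_{j+1}'$. These equations, for
$j=0,1,2,\dots$, are the flows of the KdV hierarchy. The first is $\delta u=\frac12u'$, which
reflects $\delta=z\frac d{dz}$ on $V$ for the weight $m$; the second is the equation of
Section~\ref{sec:example}, and $\delta V=\frac12G_2$ is fact (B).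

\section{The initial point}\label{sec:initial}

So far the $a_m$ were arbitrary. We now find $u$ for $a_m=1/b_m$. If $u=z$, then by
Lemma~\ref{lem:schr} the coefficients of $\varphi=\sum_rc_rz^r$ satisfy $c_0=1$ and
$4r(r+\kappa)c_r=-c_{r-1}$. This tells us which series to try.

\begin{proposition}\label{prop:initial}
If $a_m=1/b_m$ for all $m$, then $V=z/4$ and $u=z$.
\end{proposition}

\begin{proof}
Let
\[
\Phi(\kappa)=\sum_{r\ge0}c_r(\kappa)z^r,\qquad
c_r(\kappa)=\frac{(-1/4)^r}{r!\,(\kappa+1)\cdots(\kappa+r)}.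
\]
For $r\ge1$, $c_r$ is a proper rational function with simple poles at $-1,\dots,-r$, so it is the sum of
its principal parts. The residue of $\prod_{s=1}^r(\kappa+s)^{-1}$ at $\kappa=-m$ is
$\prod_{s\ne m}(s-m)^{-1}=(-1)^{m-1}/\bigl((m-1)!\,(r-m)!\bigr)$. Hence
$\Phi=1-\sum_m\frac{g_m}{m+\kappa}$, where, with $r=m+p$,
\[
g_m=\sum_{r\ge m}\frac{(-1)^m(-1/4)^rz^r}{r!\,(m-1)!\,(r-m)!}
=\frac{z^m}{4^m\,m!\,(m-1)!}\sum_{p\ge0}\frac{(-1/4)^p\,m!}{p!\,(m+p)!}\,z^p
=\frac{z^m}{b_m}\,\Phi(m).
\]
Since $\Phi(m)=1-\sum_l\frac{g_l}{l+m}$, Lemma~\ref{lem:unique} with $\gamma=1$ gives $g_m=f_m$. For $r\ge1$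
the coefficient of $\kappa^{-1}$ in the expansion of $c_r=-\sum_m\frac{[z^r]f_m}{m+\kappa}$ at
$\kappa=\infty$ is $-[z^r]V$. The expansion of $c_r$ starts with $\kappa^{-r}$, so this coefficient is $0$
for $r\ge2$, and it is $-\frac14$ for $r=1$. Thus $V=z/4$ and $u=2V'=z$.
\end{proof}

Since $4[z^n]V$ is the total mass of the compositions of $n$, that mass is $0$ for $n\ge2$.
Conversely, $[z^n]V$ equals $a_n$ plus a polynomial in $a_1,\dots,a_{n-1}$, so $V$ determines the
sequence $(a_m)$, and $a_m=1/b_m$ is the only sequence with $V=z/4$.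

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Take $R$, $a_m$ and $\delta_\ell$ as in \eqref{eq:Lder}, with $w_\ell=P_\ell$, so that
$\delta_\ell a_m=P_\ell(m)a_m$.

\subsection*{Lifting the derivatives to $\mathcal U$}
Put $\mathcal H_\ell=\frac12\sum_{j=0}^{\lambda_\ell}p_{\ell,j}\,\mathcal G_{j+1}\in\mathcal U$. By \eqref{eq:flow} and
Lemma~\ref{lem:diffpoly}, $\delta_\ell V=\mathrm{ev}(\mathcal H_\ell)$. This identity holds in $R[[z]]$, for
all $t$ and not only at $t=0$, so it may be differentiated further; this is why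
Sections~\ref{sec:marking}--\ref{sec:diffpoly} allow arbitrary $a_m$. Since $\delta_\ell$ commutes with
$\partial$, we have
$\delta_\ell\,\partial^iu=2\partial^{i+1}\delta_\ell V=\mathrm{ev}(2D^{i+1}\mathcal H_\ell)$. Let $X_\ell$ be the
derivation of $\mathcal U$ with $X_\ell u_i=2D^{i+1}\mathcal H_\ell$. The $K$-linear maps
$\delta_\ell\circ\mathrm{ev}$ and $\mathrm{ev}\circ X_\ell$ both satisfy
$\theta(AB)=\theta(A)\,\mathrm{ev}(B)+\mathrm{ev}(A)\,\theta(B)$ and agree on the generators $u_i$, so they are equal.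
Applying this for $\ell=2,\dots,d$ in turn,
\[
\delta_d\cdots\delta_1V=\mathrm{ev}(F_d),\qquad F_d=X_d\cdots X_2\mathcal H_1 .
\]

\subsection*{Evaluating at $t=0$}
Setting $t=0$ is a ring homomorphism that sends $a_m$ to $1/b_m$ and commutes with $\partial$. By
Proposition~\ref{prop:initial} it sends $\partial^iu$ to $2^iz$. So a homogeneous element of degree $e$ in
$\mathcal U$ evaluates at $t=0$ to a constant multiple of $z^e$, and by \eqref{eq:Lder}
\begin{equation}\label{eq:Lcomp}
L_n(P_1,\dots,P_d)\,z^n=4\,\mathrm{ev}\bigl(F_d^{(n)}\bigr)\big|_{t=0},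
\end{equation}
where $A^{(e)}$ denotes the component of degree $e$ of $A\in\mathcal U$. This is the only use of the values of
the $b_m$.

\subsection*{The degree bound}
By Lemma~\ref{lem:diffpoly}, $\mathcal H_\ell$ has degree at most $\lambda_\ell+1$, and only
$\mathcal G_{\lambda_\ell+1}$ contributes to the top component:
\[
\mathcal H_\ell^{(\lambda_\ell+1)}=\frac{\beta_\ell}{2(\lambda_\ell+1)}\,u_0^{\lambda_\ell+1},\qquad
\beta_\ell=p_\ell\,(\lambda_\ell+1)\,4^{-\lambda_\ell-1}\binom{2\lambda_\ell+2}{\lambda_\ell+1}.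
\]
For $0\le e\le\lambda_\ell$ let $X_{\ell,e}$ be the derivation with
$X_{\ell,e}u_i=2D^{i+1}\mathcal H_\ell^{(e+1)}$. Then $X_\ell=\sum_eX_{\ell,e}$, because $D$ kills constants,
and $X_{\ell,e}$ maps homogeneous elements of degree $r$ to homogeneous elements of degree $r+e$. Write
$\hat X_\ell=X_{\ell,\lambda_\ell}$. If $\deg A\le r$, then $\deg X_\ell A\le r+\lambda_\ell$ and
$(X_\ell A)^{(r+\lambda_\ell)}=\hat X_\ell A^{(r)}$. Starting from $\deg\mathcal H_1\le\lambda_1+1$ we get
$\deg F_d\le\Lambda+1$. By \eqref{eq:Lcomp}, $L_n=0$ for $n>\Lambda+1$, which is the first case of the theorem.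

\subsection*{The top component}
The derivation $\hat X_\ell$ satisfies $\hat X_\ell u_0=\beta_\ell\,u_0^{\lambda_\ell}u_1$. It commutes with $D$,
since the commutator of two derivations is a derivation and
$\hat X_\ell Du_i=D\hat X_\ell u_i=2D^{i+2}\mathcal H_\ell^{(\lambda_\ell+1)}$. For $1\le r\le d$ put
$N_r=\lambda_1+\dots+\lambda_r+1$ and $F_r=X_r\cdots X_2\mathcal H_1$. We claim that
\[
F_r^{(N_r)}=\frac{\beta_1\cdots\beta_r}{2N_r}\,D^{r-1}\bigl(u_0^{N_r}\bigr).
\]
For $r=1$ this is the formula for $\mathcal H_1^{(\lambda_1+1)}$. For the step from $r$ to $r+1$, write $N=N_r$,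
$\lambda=\lambda_{r+1}$, $\beta=\beta_{r+1}$. Then
\[
\hat X_{r+1}(u_0^N)=N\beta\,u_0^{N+\lambda-1}u_1=\frac{N\beta}{N+\lambda}\,D\bigl(u_0^{N+\lambda}\bigr).
\]
Since $F_{r+1}^{(N+\lambda)}=\hat X_{r+1}F_r^{(N)}$, $\hat X_{r+1}$ commutes with $D^{r-1}$, and
$N+\lambda=N_{r+1}$, the claim follows.

Let $n=N_d=\Lambda+1$. At $t=0$, $D^{d-1}(u_0^n)$ evaluates to $\partial^{d-1}z^n=(2n)^{d-1}z^n$, so
\eqref{eq:Lcomp} gives
\[
L_n=4\,(2n)^{d-2}\prod_{\ell=1}^d\beta_\ell=n^{d-2}\prod_{\ell=1}^d2\beta_\ell .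
\]
Finally $\binom{2\lambda+2}{\lambda+1}=\frac{2(2\lambda+1)}{\lambda+1}\binom{2\lambda}\lambda$ gives
$2\beta_\ell=(2\lambda_\ell+1)\,4^{-\lambda_\ell}p_\ell\binom{2\lambda_\ell}{\lambda_\ell}$. This proves
Theorem~\ref{thm:main}, and with it Theorem~\ref{thm:conj}. \qed

\section{One weight}\label{sec:one}

For $d=1$ no iteration is needed, and it suffices to know the series $\alpha_m\varphi_m^2$ at the initial
point. By \eqref{eq:Gpf} they can be read off from the poles of $G$, and at $u=z$ the series $G$ can be computed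
in closed form.

\begin{proof}[Proof of Theorem~\ref{thm:one}]
By \eqref{eq:Lder} with $d=1$ and Lemma~\ref{lem:marking},
\begin{equation}\label{eq:Lone}
L_n(w)=4\sum_{m=1}^nw(m)\,[z^n]\,\alpha_m\varphi_m^2,
\end{equation}
where $\alpha_m$ and $\varphi_m$ are taken at $a_m=1/b_m$ over $K$; terms with $m>n$ vanish because $z^m$
divides $\alpha_m$. From now on $a_m=1/b_m$, so $u=z$.

Differentiating Lemma~\ref{lem:quad} gives $2GG'''+4u'G^2+8uGG'=8\kappa^2GG'$. The series $G$ has constant term
$1$ and is therefore invertible, so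
\[
G'''=4(\kappa^2-u)G'-2u'G .
\]
Put $u=z$, $u'=2z$ and $G=\sum_rg_rz^r$ with $g_r\in K(\kappa)$, $g_0=1$. The coefficient of $z^r$ gives
$8r^3g_r=8r\kappa^2g_r-8(r-1)g_{r-1}-4g_{r-1}$, that is,
$g_r=\frac{2r-1}{2r}\,\frac{g_{r-1}}{\kappa^2-r^2}$. Since
$\prod_{r=1}^n\frac{2r-1}{2r}=4^{-n}\binom{2n}n$,
\begin{equation}\label{eq:gn}
g_n=4^{-n}\binom{2n}n\prod_{s=1}^n\frac1{\kappa^2-s^2}.
\end{equation}
In the partial fraction expansion of $\prod_{s=1}^n(y-s^2)^{-1}$ the coefficient of $(y-m^2)^{-1}$ is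
$\prod_{s\ne m}(m^2-s^2)^{-1}$, and
\[
\prod_{s\ne m}(m-s)(m+s)=(-1)^{n-m}(m-1)!\,(n-m)!\cdot\frac{(n+m)!}{m!\,2m}
=(-1)^{n-m}\,\frac{(n-m)!\,(n+m)!}{2m^2},
\]
with $s$ running over $1,\dots,n$. The functions $(\kappa^2-m^2)^{-1}$ are linearly independent over $K$, so we may
compare \eqref{eq:gn} with the coefficient of $z^n$ in \eqref{eq:Gpf}. For $1\le m\le n$ this gives
\[
[z^n]\,\alpha_m\varphi_m^2=4^{-n}\binom{2n}n\frac{(-1)^{n-m}\,m}{(n-m)!\,(n+m)!}
=\frac{4^{-n}}{(n!)^2}\,(-1)^{n-m}\binom{2n}{n-m}\,m .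
\]
Substituting into \eqref{eq:Lone} proves the first formula.

For $w(m)=m^{2\lambda+1}$, \eqref{eq:Lone} reads $L_n(w)=2[z^n]G_{\lambda+1}$, which is twice the coefficient of
$\kappa^{-2\lambda-2}$ in the expansion of $g_n$ at $\kappa=\infty$. Since
$\prod_{s=1}^n(\kappa^2-s^2)^{-1}=\kappa^{-2n}\sum_jh_j(1^2,\dots,n^2)\kappa^{-2j}$, the second formula follows from
\eqref{eq:gn} with $j=\lambda+1-n$.
\end{proof}

\begin{remark}
Theorem~\ref{thm:one} explains the role of oddness for $d=1$ directly. If $w$ is an odd polynomial, then $xw(x)$ is even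
and vanishes at $0$, so the sum in the theorem is half of
$\sum_{m=-n}^n(-1)^{n-m}\binom{2n}{n-m}\,m\,w(m)$. This is the $2n$-fold finite difference of $xw(x)$, which is $0$
as soon as $2n$ exceeds the degree of $xw(x)$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
If $w$ is an odd polynomial of degree at most $2\lambda+1$, then $L_n(w)=0$ for $n\ge\lambda+2$ by
Theorem~\ref{thm:main} with $d=1$, where the coefficient $p_1$ may be $0$. For the converse we count dimensions. The
only composition of $n$ with a part equal to $n$ is $(n)$, so $L_n(w)$ is $\frac4{b_n}w(n)$ plus a linear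
combination of $w(1),\dots,w(n-1)$. Hence the linear map $w\mapsto(L_n(w))_{n\ge1}$ from $K^{\mathbb Z_{>0}}$ to itself
is triangular with nonzero diagonal, and one can solve for $w(1),w(2),\dots$ uniquely in turn: the map is a bijection. So the
space of $w$ with $L_n(w)=0$ for all $n\ge\lambda+2$ has dimension $\lambda+1$. It contains the restrictions of
$x,x^3,\dots,x^{2\lambda+1}$. These are linearly independent, because a nonzero polynomial cannot vanish at all positive
integers, which are infinitely many distinct elements of $K$. The two spaces are therefore equal.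
\end{proof}

Neither the vanishing range nor the class of weights in Theorem~\ref{thm:main} can be enlarged, for any $d$. Since
$L_n$ is symmetric in its arguments, part (b) below applies to each of the $d$ weights.

\begin{corollary}\label{cor:sharp}
Let $d\ge1$.
\begin{itemize}
\item[(a)] If $p_\ell\ne0$ for all $\ell$ in Theorem~\ref{thm:main}, then $L_{\Lambda+1}(P_1,\dots,P_d)\ne0$.
\item[(b)] Let $w\colon\mathbb Z_{>0}\to K$ and $\lambda\ge0$. Suppose that $L_n(w,P_2,\dots,P_d)=0$ for all
$\lambda_2,\dots,\lambda_d\ge0$, all odd polynomials $P_i$ of degree $2\lambda_i+1$, and all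
$n>\lambda+\lambda_2+\dots+\lambda_d+1$. Then $w$ is the restriction of an odd polynomial of degree at most
$2\lambda+1$.
\end{itemize}
\end{corollary}

\begin{proof}
(a) The value in Theorem~\ref{thm:main} is the product of the $p_\ell$ and a positive rational number, and $K$ has
characteristic $0$.

(b) Take $P_i(m)=m$, so $\lambda_i=0$. Then $P_i[c]=n$ for every composition $c$ of $n$, and
$L_n(w,P_2,\dots,P_d)=n^{d-1}L_n(w)$. Hence $L_n(w)=0$ for all $n\ge\lambda+2$, and Theorem~\ref{thm:converse} applies.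
\end{proof}

\begin{thebibliography}{9}

\bibitem{CI}
\emph{Combinatorial identities in the theory of $SU(n)$ Casson invariants of knots},
\texttt{https://archive.intlpress.com/\allowbreak site/\allowbreak pub/\allowbreak files/\allowbreak \_fulltext/\allowbreak journals/\allowbreak pamq/\allowbreak 2006/\allowbreak 0002/\allowbreak 0003/\allowbreak PAMQ-2006-0002-0003-a009.pdf}.

\end{thebibliography}
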